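\title{The maximal rate of complex orthogonal designs with linear processing}

\begin{abstract}
We prove that a complex orthogonal design for $2k-1$ or $2k$ transmit antennas has rate at most $(k+1)/(2k)$, even when its entries are arbitrary complex linear combinations of the variables and their conjugates. The problem is reduced to systems of operators with $F_i^*F_j+G_jG_i^*=\delta_{ij}I$, whose dimensions are then bounded by a dimension count in a Fock space with two species of fermions. The bounds are sharp: we determine all rates of designs and all dimension ratios of such systems.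
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\bar A$ is the entrywise complex conjugate of a scalar, vector or matrix $A$, and $A^*$ is the adjoint (conjugate transpose). Let $n,p,u$ be positive integers. A \emph{complex orthogonal design} (COD) in the complex variables $x_1,\dots,x_u$ is a $p\times n$ matrix $B=B(x)$ whose entries are complex linear combinations of $x_1,\dots,x_u,\bar x_1,\dots,\bar x_u$ and which satisfies
\[
B(x)^*B(x)=\bigl(|x_1|^2+\dots+|x_u|^2\bigr)I_n\qquad\text{for all }x\in\mathbb C^u .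
\]
The number $n$ of columns is the number of \emph{transmit antennas}, and $u/p$ is the \emph{rate}. The design has \emph{no linear processing} if every entry is $0$, $\pm x_i$ or $\pm\bar x_i$ for some $i$; a general COD is said to have \emph{linear processing}.

The rate counts variables per row, and the question is how large it can be for given $n$. Each column of $B$ is a real-linear, norm-preserving map $\mathbb C^u\to\mathbb C^p$, so $u\le p$. Deleting a column from a COD leaves a COD of the same rate, so more antennas can only make the task harder. Rate $1$ is reached for $n=1$ by the matrix $(x_1)$ and for $n=2$ by the first matrix below; for $n=3$ the second matrix has rate $3/4$: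
\begin{equation}\label{eq:examples}
\begin{pmatrix} x_2&-x_1\\ \bar x_1&\bar x_2\end{pmatrix},
\qquad
\begin{pmatrix} x_2&-x_1&0\\ x_3&0&-x_1\\ 0&x_3&-x_2\\ \bar x_1&\bar x_2&\bar x_3\end{pmatrix}.
\end{equation}
It is known that CODs of rate $(k+1)/(2k)$ exist for $2k-1$ and for $2k$ antennas, for every $k\ge1$ (a construction is given in Example~\ref{ex:fock} below), and Liang proved that this rate cannot be exceeded by a design with no linear processing. The conjecture posed in \cite{ClosedForm}, and left open there for designs with linear processing, is that $(k+1)/(2k)$ is an upper bound in general.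

Without linear processing the rate has a combinatorial meaning. The squared norm of a column is $\sum_i|x_i|^2$, so each variable occurs exactly once in each column; the matrix has $nu$ nonzero entries among $np$, and the rate is the density of nonzero entries ($9/12$ in the second example). With linear processing this meaning is lost: if $U$ is a constant unitary $p\times p$ matrix, then $UB$ is again a COD of the same rate, and it need not have the zeros of $B$ or keep variables apart from conjugates. A proof for general designs has to rest on something that $U$ does not change, and we use dimensions of vector spaces.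

The complex linear combinations of $x_j$ and $\bar x_j$ are the complex linear combinations of $\operatorname{Re}x_j$ and $\operatorname{Im}x_j$. A COD is therefore a matrix of linear forms in $m=2u$ real variables, and we prove the conjecture in that form, where $m$ may also be odd.

\begin{theorem}\label{thm:main}
Let $k\ge1$ and $n\ge 2k-1$. Let $M_1,\dots,M_m\in\mathbb C^{p\times n}$, put $M(y)=\sum_a y_aM_a$, and suppose that $M(y)^*M(y)=\bigl(\sum_a y_a^2\bigr)I_n$ for all $y\in\mathbb R^m$. Then
\[
\frac{m}{2p}\le\frac{k+1}{2k}.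
\]
In particular, every COD with $n=2k-1$ or $n=2k$ satisfies $u/p\le(k+1)/(2k)$.
\end{theorem}

This bound is the only constraint on the rate.

\begin{theorem}\label{thm:rates}
For $n\in\{2k-1,2k\}$ the set of rates of CODs is exactly $\mathbb Q\cap\bigl(0,\frac{k+1}{2k}\bigr]$.
\end{theorem}

In Section~\ref{sec:systems} we show that it suffices to treat designs in which each row is either linear or conjugate-linear in $x$. Such designs are the same as families of operators obeying a relation shaped like the canonical anticommutation relations, and Theorem~\ref{thm:main} follows from a family of inequalities between their dimensions (Theorem~\ref{thm:ineq}). Section~\ref{sec:three} proves the inequality that gives the rate $3/4$ for three antennas by hand. Sections~\ref{sec:fock} and~\ref{sec:proof} contain the general proof, and Section~\ref{sec:sharp} shows that the inequalities cannot be improved. The paper is self-contained.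

\section{Separated designs and $n$-systems}\label{sec:systems}

All Hilbert spaces are complex and finite-dimensional, and inner products $\langle\cdot,\cdot\rangle$ are linear in the second argument. Call a COD \emph{separated} if each row involves only $x_1,\dots,x_u$ or only $\bar x_1,\dots,\bar x_u$; both designs in \eqref{eq:examples} are separated. For these designs the defining identity turns into an identity between operators.

\begin{definition}\label{def:system}
An \emph{$n$-system} consists of Hilbert spaces $V,W,W'$ of dimensions $m\ge1$, $p\ge0$, $p'\ge0$ and operators $F_j\colon V\to W$, $G_j\colon W'\to V$ $(1\le j\le n)$ with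
\begin{equation}\label{eq:system}
F_i^*F_j+G_jG_i^*=\delta_{ij}I_V\qquad(1\le i,j\le n).
\end{equation}
\end{definition}

\begin{lemma}\label{lem:dictionary}
Let $F_j\in\mathbb C^{p\times m}$ and $G_j\in\mathbb C^{m\times p'}$ for $1\le j\le n$, and for $x\in\mathbb C^m$ let $B(x)$ be the $(p+p')\times n$ matrix whose $j$-th column is $F_jx$ placed above $\overline{G_j^*x}$. Then $B$ is a COD if and only if \eqref{eq:system} holds. Up to the order of the rows, every separated COD is of this form.
\end{lemma}

\begin{proof}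
For vectors $a,b$ we have $\langle\bar a,\bar b\rangle=\langle b,a\rangle$. Hence
\[
(B^*B)_{ij}=\langle F_ix,F_jx\rangle+\langle G_j^*x,G_i^*x\rangle=x^*\bigl(F_i^*F_j+G_jG_i^*\bigr)x .
\]
So \eqref{eq:system} gives $(B^*B)_{ij}=\delta_{ij}|x|^2$. Conversely, a complex matrix $A$ with $x^*Ax=0$ for all $x\in\mathbb C^m$ is zero (polarization); apply this to $A=F_i^*F_j+G_jG_i^*-\delta_{ij}I$. For the last claim, put the linear rows first: the upper part of column $j$ is a linear function of $x$, and the conjugate of the lower part is too.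
\end{proof}

Thus an $n$-system is a separated COD with $m$ variables, $p$ linear rows and $p'$ conjugate-linear rows, and its rate is $m/(p+p')$. The reversed order of the indices in $G_jG_i^*$ is the trace left by the conjugation. It gives \eqref{eq:system} the shape of the anticommutation relations in an exterior algebra, which we now recall.

Let $e_1,\dots,e_N$ be the standard basis of $\mathbb C^N$. The exterior algebra $\Lambda\mathbb C^N=\bigoplus_l\Lambda^l\mathbb C^N$ carries the inner product in which the vectors $e_S=e_{s_1}\wedge\dots\wedge e_{s_l}$, for $S=\{s_1<\dots<s_l\}\subseteq\{1,\dots,N\}$, form an orthonormal basis. The \emph{creation operator} $a_i^*$ is $\omega\mapsto e_i\wedge\omega$; it sends $e_S$ to $\pm e_{S\cup\{i\}}$ if $i\notin S$ and to $0$ otherwise. Its adjoint, the \emph{annihilation operator} $a_i$, sends $e_S$ to $\pm e_{S\setminus\{i\}}$ if $i\in S$ and to $0$ otherwise. With $\{A,B\}=AB+BA$, the \emph{canonical anticommutation relations} are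
\begin{equation}\label{eq:car}
\{a_i,a_j^*\}=\delta_{ij},\qquad \{a_i,a_j\}=\{a_i^*,a_j^*\}=0 ,
\end{equation}
and $a_i^*a_i$ is the projection onto the span of the $e_S$ with $i\in S$. We set $\Lambda^{-1}\mathbb C^n=\Lambda^{n+1}\mathbb C^n=0$ and $\binom n{-1}=\binom n{n+1}=0$.

\begin{example}\label{ex:fock}
For $0\le l\le n$ let $V=\Lambda^l\mathbb C^n$, $W=\Lambda^{l+1}\mathbb C^n$, $W'=\Lambda^{l-1}\mathbb C^n$, and let $F_j$ and $G_j$ be the restrictions of $a_j^*$ to $V$ and to $W'$. On $V$ we have $F_i^*F_j+G_jG_i^*=a_ia_j^*+a_j^*a_i=\delta_{ij}$, so this is an $n$-system, denoted $\mathcal S_l$. Its dimensions are $m=\binom nl$, $p=\binom n{l+1}$, $p'=\binom n{l-1}$, so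
\[
\Bigl(\frac pm,\frac{p'}m\Bigr)=P_l:=\Bigl(\frac{n-l}{l+1},\ \frac{l}{n-l+1}\Bigr).
\]
In the bases $e_S$ the associated COD has no linear processing; for $l=1$ and $n=2,3$ it is given by \eqref{eq:examples}. For $n=2k$ and $l=k$ the rate is $\bigl(\frac k{k+1}+\frac k{k+1}\bigr)^{-1}=\frac{k+1}{2k}$, and deleting a column gives the same rate for $n=2k-1$.
\end{example}

The systems $\mathcal S_l$ suggest which constraints to expect. Direct sums realize rational convex combinations of the $P_l$, and zero rows can always be added. The core of the paper is that no $n$-system does better: the ratios $(p/m,p'/m)$ lie on or above each line through two consecutive points $P_l,P_{l+1}$ (Figure~\ref{fig:region}).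

\begin{theorem}\label{thm:ineq}
For every $n$-system and every $0\le l\le n-1$,
\begin{equation}\label{eq:ineq}
\frac{l+2}{2(n-l)}\,p+\frac{n+1-l}{2(l+1)}\,p'\ \ge\ m .
\end{equation}
\end{theorem}

\begin{theorem}\label{thm:region}
The set of pairs $(p/m,p'/m)$ realized by $n$-systems is exactly the set of points of $\mathbb Q^2$ in $\operatorname{conv}\{P_0,\dots,P_n\}+\mathbb R_{\ge0}^2$. It is also the set of points of $\mathbb Q^2$ defined by the inequalities \eqref{eq:ineq}, divided by $m$, together with $p/m\ge 0$ and $p'/m\ge0$; thus these inequalities are a complete list.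
\end{theorem}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\fill[gray!20] (3,0)--(1,0.333)--(0.333,1)--(0,3)--(0,3.4)--(3.4,3.4)--(3.4,0)--cycle;
\draw[->] (0,0)--(3.7,0) node[right]{$p/m$};
\draw[->] (0,0)--(0,3.7) node[above]{$p'/m$};
\draw[thick] (3.4,0)--(3,0)--(1,0.333)--(0.333,1)--(0,3)--(0,3.4);
\draw[dashed] (0,0)--(2.6,2.6);
\fill (3,0) circle (1.3pt) node[below]{$P_0$};
\fill (1,0.333) circle (1.3pt) node[above right]{$P_1$};
\fill (0.333,1) circle (1.3pt) node[above right]{$P_2$};
\fill (0,3) circle (1.3pt) node[left]{$P_3$};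
\draw[fill=white] (0.667,0.667) circle (1.3pt);
\end{tikzpicture}
\caption{The region $\operatorname{conv}\{P_0,\dots,P_3\}+\mathbb R^2_{\ge0}$ of dimension ratios of $3$-systems, with vertices $(3,0)$, $(1,\frac13)$, $(\frac13,1)$, $(0,3)$. The systems obtained from general designs have $p=p'$; the diagonal enters the region at $(\frac23,\frac23)$, where the rate $m/(p+p')$ is $\frac34$.}
\label{fig:region}
\end{figure}

A general COD is not separated, and the argument of Lemma~\ref{lem:dictionary} breaks down for real variables: $y^*Ay=0$ for all real $y$ determines only the symmetric part of $A$. The remedy is to let the real variables become complex and to stack two copies of the design, one in $z$ and one in $\bar z$. The unknown antisymmetric parts then cancel, and the rate is unchanged.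

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:ineq}]
Deleting columns of $M(y)$ replaces $M(y)^*M(y)$ by a principal submatrix and preserves the hypothesis, so we may assume $n=2k-1$. Taking for $y$ a standard basis vector gives $M_a^*M_a=I_n$, and taking a sum of two of them gives $M_a^*M_b+M_b^*M_a=0$ for $a\ne b$. For $z\in\mathbb C^m$ put $M(z)=\sum_az_aM_a$ and
\[
B(z)=\frac1{\sqrt2}\begin{pmatrix}M(z)\\ M(\bar z)\end{pmatrix}.
\]
Exchanging the names of $a$ and $b$ in the second sum below, we get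
\[
2B^*B=\sum_{a,b}\bar z_az_bM_a^*M_b+\sum_{a,b}z_a\bar z_bM_a^*M_b=\sum_{a,b}\bar z_az_b\bigl(M_a^*M_b+M_b^*M_a\bigr)=2|z|^2I_n .
\]
So $B$ is a separated COD with $m$ variables, $p$ linear rows and $p$ conjugate-linear rows, and Lemma~\ref{lem:dictionary} gives an $n$-system with dimensions $m,p,p$. For $n=2k-1$ and $l=k-1$ both coefficients in \eqref{eq:ineq} equal $\frac{k+1}{2k}$, so $\frac{k+1}{2k}\cdot2p\ge m$.

Given a COD in $x_1,\dots,x_u$, write $x_j=y_{2j-1}+\mathrm i\,y_{2j}$ with $y\in\mathbb R^{2u}$. Its entries are complex linear combinations of $y_1,\dots,y_{2u}$, and $\sum_j|x_j|^2=\sum_ay_a^2$. So the first part applies with $m=2u$, and $m/(2p)=u/p$.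
\end{proof}

\section{Three antennas}\label{sec:three}

The way to prove an inequality such as \eqref{eq:ineq} is to find an injective linear map $V^{r}\to W^{s}\oplus W'^{\,t}$, which gives $rm\le sp+tp'$. For $n=1$ the map $v\mapsto(F_1v,G_1^*v)$ is isometric by \eqref{eq:system}, and $m\le p+p'$. We now prove the case $n=3$, $l=1$, namely
\[
8m\le 6p+6p',
\]
which is the bound $3/4$ on the rate. Every step of the general proof is visible here.

Let $\varepsilon_{abc}$ be the sign of the permutation $(a,b,c)$ of $(1,2,3)$, and $0$ if two indices agree. We use the identity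
\begin{equation}\label{eq:eps}
\sum_k\varepsilon_{kab}\,\varepsilon_{kcd}=\delta_{ac}\delta_{bd}-\delta_{ad}\delta_{bc}.
\end{equation}
Let $v=(v_{ab})$ be a $3\times3$ array of vectors in $V$; norms of arrays are $\ell^2$ norms. Form the ``cross product'' of $(F_1,F_2,F_3)$ with the columns of $v$ and of $(G_1^*,G_2^*,G_3^*)$ with its rows, and also the two remaining ``dot products'':
\[
X_{kb}=\sum_{a,i}\varepsilon_{kai}F_iv_{ab},\quad Y_{ak}=\sum_{b,i}\varepsilon_{kbi}G_i^*v_{ab},\quad r_a=\sum_iF_iv_{ai},\quad c_b=\sum_iG_i^*v_{ib}.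
\]

\emph{A sum-of-squares identity.} By \eqref{eq:eps},
\[
\|X\|^2=\sum_{a,b,i}\|F_iv_{ab}\|^2-\sum_{a,b,i}\langle F_iv_{ab},F_av_{ib}\rangle .
\]
By \eqref{eq:system}, $\langle F_iv_{ab},F_av_{ib}\rangle=\delta_{ia}\|v_{ab}\|^2-\langle G_a^*v_{ab},G_i^*v_{ib}\rangle$, and the sum of these terms is $\|v\|^2-\|c\|^2$. For $Y$, identity \eqref{eq:eps} produces the terms $\langle G_i^*v_{ab},G_b^*v_{ai}\rangle=\delta_{ib}\|v_{ab}\|^2-\langle F_bv_{ab},F_iv_{ai}\rangle$, with sum $\|v\|^2-\|r\|^2$. Therefore
\[
\|X\|^2=\sum_{a,b,i}\|F_iv_{ab}\|^2-\|v\|^2+\|c\|^2,\qquad \|Y\|^2=\sum_{a,b,i}\|G_i^*v_{ab}\|^2-\|v\|^2+\|r\|^2 .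
\]
Neither of the two sums is known, but together they give $3\|v\|^2$, by \eqref{eq:system} with $i=j$. Hence
\begin{equation}\label{eq:three}
\|X\|^2+\|Y\|^2=\|v\|^2+\|r\|^2+\|c\|^2 .
\end{equation}
So $v\mapsto(X,Y)$ is injective, but this gives only $9m\le9p+9p'$, the bound for one antenna. The surplus $\|r\|^2+\|c\|^2$ has not been used. It can pay for discarding part of $X$ and $Y$.

\emph{Discarding the antisymmetric parts.} Write $X=X^++X^-$ with $X^\pm_{kb}=\frac12(X_{kb}\pm X_{bk})$; the two parts are orthogonal. The three vectors $d_e=\sum_{k,b}\varepsilon_{kbe}X_{kb}$ are the differences $\pm(X_{kb}-X_{bk})$ with $\{k,b,e\}=\{1,2,3\}$, so $\|X^-\|^2=\frac12\|d\|^2$. With $\operatorname{tr}v=\sum_av_{aa}$, identity \eqref{eq:eps} gives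
\[
d_e=\sum_{a,b,i}(\delta_{ba}\delta_{ei}-\delta_{bi}\delta_{ea})F_iv_{ab}=F_e\operatorname{tr}v-r_e,
\]
\[
\sum_{k,a}\varepsilon_{kae}Y_{ak}=\sum_{a,b,i}(\delta_{ab}\delta_{ei}-\delta_{ai}\delta_{eb})G_i^*v_{ab}=G_e^*\operatorname{tr}v-c_e .
\]
If $\operatorname{tr}v=0$, then $\|X^-\|^2=\frac12\|r\|^2$ and $\|Y^-\|^2=\frac12\|c\|^2$, and \eqref{eq:three} becomes
\[
\|X^+\|^2+\|Y^+\|^2=\|v\|^2+\tfrac12\|r\|^2+\tfrac12\|c\|^2\ge\|v\|^2 .
\]
So $v\mapsto(X^+,Y^+)$ is injective on traceless arrays. These form a space of dimension $8m$, and symmetric arrays with entries in $W$ and $W'$ form spaces of dimensions $6p$ and $6p'$. We gave up one ninth of the source and saved one third of the target.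

For general $n$ the symbol $\varepsilon$ is replaced by an exterior algebra for each of the two indices of $v$, and a single operator $E$ expresses both ``traceless'' and ``symmetric''.

\section{Two species of fermions}\label{sec:fock}

Let $\mathcal F=\Lambda(\mathbb C^n\oplus\mathbb C^n)=\Lambda\mathbb C^{2n}$, and put $\psi_i=a_i$, $\chi_i=a_{n+i}$ for $1\le i\le n$. By \eqref{eq:car}, $\{\psi_i,\psi_j^*\}=\{\chi_i,\chi_j^*\}=\delta_{ij}$, and all other anticommutators among the $\psi_i,\psi_i^*,\chi_i,\chi_i^*$ vanish. Let $\mathcal F_{a,b}$ be the span of the $e_S$ for which $S$ has $a$ elements in $\{1,\dots,n\}$ and $b$ elements in $\{n+1,\dots,2n\}$. Then $\dim\mathcal F_{a,b}=\binom na\binom nb$, and the number operators $N_\psi=\sum_i\psi_i^*\psi_i$ and $N_\chi=\sum_i\chi_i^*\chi_i$ act on $\mathcal F_{a,b}$ as the scalars $a$ and $b$. The operator that converts one $\chi$-particle into a $\psi$-particle is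
\[
E=\sum_i\psi_i^*\chi_i\colon\ \mathcal F_{a,b}\to\mathcal F_{a+1,b-1},\qquad E^*=\sum_i\chi_i^*\psi_i .
\]
For example, $E$ sends $\sum_{i,j} t_{ij}\psi_i^*\chi_j^*1\in\mathcal F_{1,1}$ to $\sum_{i,j}t_{ij}\psi_i^*\psi_j^*1$, so its kernel in $\mathcal F_{1,1}$ consists of the symmetric arrays $(t_{ij})$.

\begin{lemma}\label{lem:comm}
With $[A,B]=AB-BA$,
\begin{equation}\label{eq:comm}
[E,\psi_j]=-\chi_j,\quad[E,\chi_j]=0,\quad[E,\chi_j^*]=\psi_j^*,\quad[E,\psi_j^*]=0,\quad[E,E^*]=N_\psi-N_\chi .
\end{equation}
\end{lemma}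

\begin{proof}
The identity $[AB,C]=A\{B,C\}-\{A,C\}B$ gives $[E,C]=\sum_i\bigl(\psi_i^*\{\chi_i,C\}-\{\psi_i^*,C\}\chi_i\bigr)$. For $C=\psi_j$ only $\{\psi_j^*,C\}=1$ is nonzero, for $C=\chi_j^*$ only $\{\chi_j,C\}=1$ is nonzero, and for $C=\chi_j$ and $C=\psi_j^*$ all the anticommutators vanish. Finally,
\[
[E,E^*]=\sum_j\bigl([E,\chi_j^*]\psi_j+\chi_j^*[E,\psi_j]\bigr)=\sum_j\bigl(\psi_j^*\psi_j-\chi_j^*\chi_j\bigr).\qedhere
\]
\end{proof}

Thus $E$, $E^*$ and $N_\psi-N_\chi$ span a copy of $\mathfrak{sl}_2$, and $\ker E$ is the space of highest weight vectors. We need only two consequences of the last relation in \eqref{eq:comm}: the dimension of the kernel, and the loss of norm under projection onto it. Put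
\[
Z_l=\ker\bigl(E|_{\mathcal F_{l+1,l}}\bigr)\quad(0\le l\le n-1),\qquad Y_a=\ker\bigl(E|_{\mathcal F_{a,a}}\bigr)\quad(0\le a\le n).
\]

\begin{lemma}\label{lem:dim}
If $a\ge b$, then $\dim\ker(E|_{\mathcal F_{a,b}})=\binom na\binom nb-\binom n{a+1}\binom n{b-1}$. For $0\le l\le n-1$ we have $Z_l\neq0$ and
\begin{equation}\label{eq:ratios}
\frac{\dim Y_l}{\dim Z_l}=\frac{l+2}{2(n-l)},\qquad\frac{\dim Y_{l+1}}{\dim Z_l}=\frac{n+1-l}{2(l+1)} .
\end{equation}
\end{lemma}

\begin{proof}
On $\mathcal F_{a+1,b-1}$ we have $EE^*=E^*E+(a-b+2)\ge2$. So $EE^*$ is invertible there, $E\colon\mathcal F_{a,b}\to\mathcal F_{a+1,b-1}$ is onto, and the first formula follows. Using $\binom n{c+1}=\frac{n-c}{c+1}\binom nc$ and $\binom n{c-1}=\frac{c}{n-c+1}\binom nc$, we get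
\begin{align*}
\dim Y_a&=\binom na^2\Bigl[1-\frac{(n-a)a}{(a+1)(n-a+1)}\Bigr]=\binom na^2\frac{n+1}{(a+1)(n-a+1)},\\
\dim Z_l&=\binom n{l+1}\binom nl\Bigl[1-\frac{(n-l-1)\,l}{(l+2)(n-l+1)}\Bigr]=\binom n{l+1}\binom nl\frac{2(n+1)}{(l+2)(n-l+1)},
\end{align*}
because $(a+1)(n-a+1)-a(n-a)=n+1$ and $(l+2)(n-l+1)-l(n-l-1)=2(n+1)$. Since $\binom nl/\binom n{l+1}=\frac{l+1}{n-l}$,
\[
\frac{\dim Y_l}{\dim Z_l}=\frac{l+1}{n-l}\cdot\frac{l+2}{2(l+1)},\qquad
\frac{\dim Y_{l+1}}{\dim Z_l}=\frac{n-l}{l+1}\cdot\frac{n-l+1}{2(n-l)},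
\]
which is \eqref{eq:ratios}.
\end{proof}

The ratios \eqref{eq:ratios} are the coefficients in \eqref{eq:ineq}, so Theorem~\ref{thm:ineq} asserts that $m\dim Z_l\le p\dim Y_l+p'\dim Y_{l+1}$.

If $K$ is a Hilbert space, $K\otimes\mathcal F$ has the inner product with $\langle k\otimes f,k'\otimes f'\rangle=\langle k,k'\rangle\langle f,f'\rangle$. We write $E$ for $1\otimes E$ on $K\otimes\mathcal F$; its kernel in $K\otimes\mathcal F_{a,b}$ is $K\otimes\ker(E|_{\mathcal F_{a,b}})$. The next lemma generalizes the formula $\|X^-\|^2=\frac12\|d\|^2$.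

\begin{lemma}\label{lem:proj}
Let $\eta\in K\otimes\mathcal F_{a,a}$ satisfy $E^2\eta=0$, and let $\pi$ be the orthogonal projection of $K\otimes\mathcal F_{a,a}$ onto $K\otimes Y_a$. Then $\|\pi\eta\|^2=\|\eta\|^2-\frac12\|E\eta\|^2$.
\end{lemma}

\begin{proof}
Let $\xi=E\eta\in K\otimes\mathcal F_{a+1,a-1}$. Since $E\xi=0$, we have $EE^*\xi=(E^*E+2)\xi=2\xi$. Put $\eta_1=\frac12E^*\xi\in K\otimes\mathcal F_{a,a}$. Then $E\eta_1=\xi=E\eta$, so $\eta-\eta_1\in\ker E$, while $\eta_1$ lies in the range of $E^*$, which is orthogonal to $\ker E$. Hence $\pi\eta=\eta-\eta_1$ and $\|\pi\eta\|^2=\|\eta\|^2-\|\eta_1\|^2$, where $\|\eta_1\|^2=\frac14\langle\xi,EE^*\xi\rangle=\frac12\|\xi\|^2$.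
\end{proof}

\section{Proof of the inequalities}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:ineq}]
Fix an $n$-system and $0\le l\le n-1$. Pair the operators of the system with each species of fermions:
\[
\mathbf F_\psi=\sum_iF_i\otimes\psi_i,\quad\mathbf F_\chi=\sum_iF_i\otimes\chi_i,\quad\mathbf G_\psi=\sum_iG_i^*\otimes\psi_i^*,\quad\mathbf G_\chi=\sum_iG_i^*\otimes\chi_i^* .
\]
All four are defined on $V\otimes\mathcal F$; the first two map to $W\otimes\mathcal F$ and the last two to $W'\otimes\mathcal F$.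

\emph{Step 1: the sum-of-squares identity.} The pairing of $F_i$ with annihilation and $G_i^*$ with creation is chosen so that \eqref{eq:system} and \eqref{eq:car} match: they read $G_iG_j^*=\delta_{ij}-F_j^*F_i$ and $\psi_i\psi_j^*=\delta_{ij}-\psi_j^*\psi_i$. With $T=\sum_iF_i^*F_i$,
\begin{align*}
\mathbf G_\psi^*\mathbf G_\psi&=\sum_{i,j}G_iG_j^*\otimes\psi_i\psi_j^*=\sum_{i,j}(\delta_{ij}-F_j^*F_i)\otimes(\delta_{ij}-\psi_j^*\psi_i)\\
&=n-T\otimes1-1\otimes N_\psi+\mathbf F_\psi^*\mathbf F_\psi .
\end{align*}
This is the only place where \eqref{eq:system} is used. The operator $T$ depends on the system (on $\mathcal S_l$ it is the scalar $n-l$), and with one species of fermions we could not get rid of it. The same computation with $\chi$ in place of $\psi$ gives $\mathbf G_\chi^*\mathbf G_\chi=n-T\otimes1-1\otimes N_\chi+\mathbf F_\chi^*\mathbf F_\chi$ with the same $T$, and subtraction eliminates it: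
\[
\mathbf F_\psi^*\mathbf F_\psi+\mathbf G_\chi^*\mathbf G_\chi=\mathbf F_\chi^*\mathbf F_\chi+\mathbf G_\psi^*\mathbf G_\psi+1\otimes(N_\psi-N_\chi).
\]
On $\mathcal F_{l+1,l}$ we have $N_\psi-N_\chi=1$, so every $\zeta\in V\otimes\mathcal F_{l+1,l}$ satisfies
\begin{equation}\label{eq:sos}
\|\mathbf F_\psi\zeta\|^2+\|\mathbf G_\chi\zeta\|^2=\|\zeta\|^2+\|\mathbf F_\chi\zeta\|^2+\|\mathbf G_\psi\zeta\|^2 ,
\end{equation}
and $\mathbf F_\psi\zeta\in W\otimes\mathcal F_{l,l}$, $\mathbf G_\chi\zeta\in W'\otimes\mathcal F_{l+1,l+1}$.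

\emph{Step 2: restriction to $\ker E$.} We want to project $\mathbf F_\psi\zeta$ and $\mathbf G_\chi\zeta$ onto $\ker E$, and we must compare the loss with the surplus on the right of \eqref{eq:sos}. Since $E$ acts only on the factor $\mathcal F$, relations \eqref{eq:comm} give
\[
E\mathbf F_\psi=\mathbf F_\psi E-\mathbf F_\chi,\qquad E\mathbf F_\chi=\mathbf F_\chi E,\qquad E\mathbf G_\chi=\mathbf G_\chi E+\mathbf G_\psi,\qquad E\mathbf G_\psi=\mathbf G_\psi E .
\]
The terms ending in $E$ do not appear in \eqref{eq:sos}, so we remove them by taking $\zeta\in V\otimes Z_l$. Then $E\zeta=0$ and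
\[
E\mathbf F_\psi\zeta=-\mathbf F_\chi\zeta,\qquad E^2\mathbf F_\psi\zeta=0,\qquad E\mathbf G_\chi\zeta=\mathbf G_\psi\zeta,\qquad E^2\mathbf G_\chi\zeta=0 .
\]

\emph{Step 3: projection.} Let $\pi$ and $\pi'$ be the orthogonal projections onto $W\otimes Y_l$ and $W'\otimes Y_{l+1}$. By Step~2, Lemma~\ref{lem:proj} applies to $\mathbf F_\psi\zeta$ and to $\mathbf G_\chi\zeta$, and the losses are $\frac12\|\mathbf F_\chi\zeta\|^2$ and $\frac12\|\mathbf G_\psi\zeta\|^2$, half of the surplus. With \eqref{eq:sos},
\[
\|\pi\mathbf F_\psi\zeta\|^2+\|\pi'\mathbf G_\chi\zeta\|^2=\|\zeta\|^2+\tfrac12\|\mathbf F_\chi\zeta\|^2+\tfrac12\|\mathbf G_\psi\zeta\|^2\ge\|\zeta\|^2 .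
\]

\emph{Step 4: dimension count.} The linear map
\[
V\otimes Z_l\to(W\otimes Y_l)\oplus(W'\otimes Y_{l+1}),\qquad\zeta\mapsto(\pi\mathbf F_\psi\zeta,\ \pi'\mathbf G_\chi\zeta)
\]
is injective by Step~3. Hence $m\dim Z_l\le p\dim Y_l+p'\dim Y_{l+1}$. Dividing by $\dim Z_l$ and using \eqref{eq:ratios} gives \eqref{eq:ineq}.
\end{proof}

This also completes the proof of Theorem~\ref{thm:main}.

\begin{remark}
Steps 2 and 3 cannot be skipped. Identity \eqref{eq:sos} alone gives $stm\le s^2p+t^2p'$ with $s=\binom nl$ and $t=\binom n{l+1}$. For $p=p'$ this is never better than $m\le 2p$, because $s^2+t^2\ge2st$.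
\end{remark}

\begin{remark}
Section~\ref{sec:three} is the case $n=3$, $l=1$, the smallest in which $Z_l\ne\mathcal F_{l+1,l}$: by Lemma~\ref{lem:dim} this requires $1\le l\le n-2$. Put $\omega_a=\frac12\sum_{i,j}\varepsilon_{aij}\psi_i^*\psi_j^*$ and $\zeta=\sum_{a,b}v_{ab}\otimes\omega_a\chi_b^*1$. Then $E\zeta=\operatorname{tr}v\otimes\psi_1^*\psi_2^*\psi_3^*1$, and up to sign the coordinates of $\mathbf F_\psi\zeta$, $\mathbf G_\chi\zeta$, $\mathbf F_\chi\zeta$, $\mathbf G_\psi\zeta$ are $X$, $Y$, $r$, $c$.
\end{remark}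

\section{Sharpness}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:rates}]
Rates are positive rationals, and by Theorem~\ref{thm:main} none exceeds $\frac{k+1}{2k}$. Conversely, by Example~\ref{ex:fock} there is a COD $B_0$ with $n$ columns, $u_0$ variables and $p_0$ rows such that $u_0/p_0=\frac{k+1}{2k}$. Let $a,b$ be positive integers with $a/b\le u_0/p_0$. Stack $a$ copies of $B_0$ in disjoint sets of variables. For a stacked matrix $B^*B$ is the sum of the corresponding products for the blocks, so this is a COD, with $au_0$ variables and $ap_0\le bu_0$ rows. Appending $bu_0-ap_0$ zero rows gives a COD of rate $au_0/(bu_0)=a/b$.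
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:region}]
Let $\mathcal R$ be the set of realized pairs, let $\mathcal K$ be the set of rational points of $\operatorname{conv}\{P_0,\dots,P_n\}+\mathbb R^2_{\ge0}$, and let $\mathcal A$ be the set of $(\alpha,\beta)\in\mathbb Q^2_{\ge0}$ with
\[
\lambda_l(\alpha,\beta):=\frac{l+2}{2(n-l)}\,\alpha+\frac{n+1-l}{2(l+1)}\,\beta\ \ge\ 1\qquad(0\le l\le n-1).
\]
We show $\mathcal R\subseteq\mathcal A$, $\mathcal K\subseteq\mathcal A$ and $\mathcal A\subseteq\mathcal K\cap\mathcal R$; then the three sets coincide.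

The inclusion $\mathcal R\subseteq\mathcal A$ is Theorem~\ref{thm:ineq}. In particular each $P_i$ lies in $\mathcal A$, being realized by $\mathcal S_i$. The conditions $\lambda_l\ge1$, $\alpha\ge0$, $\beta\ge0$ persist under convex combinations and, since all coefficients of $\lambda_l$ are positive, under adding vectors of $\mathbb R^2_{\ge0}$. So $\mathcal K\subseteq\mathcal A$.

For the last inclusion, we first check that the line $\lambda_l=1$ passes through $P_l$ and $P_{l+1}=\bigl(\frac{n-l-1}{l+2},\frac{l+1}{n-l}\bigr)$: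
\[
\lambda_l(P_l)=\frac{l+2}{2(l+1)}+\frac{l}{2(l+1)}=1,\qquad\lambda_l(P_{l+1})=\frac{n-l-1}{2(n-l)}+\frac{n+1-l}{2(n-l)}=1 .
\]
The first coordinates $\frac{n-l}{l+1}$ of $P_0=(n,0),P_1,\dots,P_n=(0,n)$ decrease strictly from $n$ to $0$. Let $(\alpha,\beta)\in\mathcal A$. We claim that $(\alpha,\beta)\ge Q$ coordinatewise for some $Q=\theta P_l+(1-\theta)P_{l+1}$ with $0\le l\le n-1$ and $\theta\in[0,1]\cap\mathbb Q$. If $\alpha\ge n$, take $Q=P_0$, that is, $l=0$ and $\theta=1$. Otherwise $\alpha$ lies between the first coordinates of $P_{l+1}$ and $P_l$ for some $l$, and there is a rational $\theta\in[0,1]$ for which $Q$ has the form $(\alpha,\beta^*)$. Since $\lambda_l(\alpha,\beta)\ge1=\lambda_l(\alpha,\beta^*)$, we get $\beta\ge\beta^*$. This proves the claim, and with it $(\alpha,\beta)\in\mathcal K$.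

To realize $(\alpha,\beta)$, note that a direct sum of $n$-systems (of the spaces $V,W,W'$ and of the operators) satisfies \eqref{eq:system}, and that dimensions add. Choose integers $s,t\ge0$, not both zero, with $s\binom nl:t\binom n{l+1}=\theta:(1-\theta)$. The direct sum of $s$ copies of $\mathcal S_l$ and $t$ copies of $\mathcal S_{l+1}$ has $m=s\binom nl+t\binom n{l+1}$ and
\[
(p,p')=s\tbinom nl P_l+t\tbinom n{l+1}P_{l+1}=mQ .
\]
Multiplying $s$ and $t$ by a common positive integer, we may assume that $\alpha m$ and $\beta m$ are integers. Since $\alpha m\ge p$ and $\beta m\ge p'$, we can enlarge $W$ and $W'$ by orthogonal summands of dimensions $\alpha m-p$ and $\beta m-p'$, letting $F_j$ have no component in the first and $G_j$ vanish on the second. This does not change $F_i^*F_j$ or $G_jG_i^*$, so the result is an $n$-system with ratios $(\alpha,\beta)$, and $(\alpha,\beta)\in\mathcal R$.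
\end{proof}

\begin{thebibliography}{9}

\bibitem{ClosedForm}
\emph{Closed form designs of complex orthogonal space-time block codes of rates $(k+1)/(2k)$ for $2k-1$ or $2k$ transmit antennas},
\texttt{http://www.ece.udel.edu/\textasciitilde xxia/paper\_CLN\_03\_390.pdf}.

\end{thebibliography}
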